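\title{Triangularization of weakly closed operator algebras that are commutative modulo the radical}

\begin{abstract}
An algebra of matrices is simultaneously triangularizable exactly when it is commutative modulo its Jacobson radical. We study whether commutativity modulo the radical still implies triangularizability for weakly closed algebras of operators on a Hilbert space. In general it does not: we construct a weakly closed algebra of quasinilpotent operators that equals its own radical and is not triangularizable. It does if the algebra contains the unilateral shift $S$, and then every maximal chain of invariant subspaces is a maximal chain of subspaces. The positive result also holds for $S^*$ and for the compressions of $S$ to model spaces; it fails for the shift of infinite multiplicity, and its converse fails.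
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a complex Hilbert space and $B(H)$ the algebra of bounded linear operators on $H$. Throughout, \emph{subspace} means closed linear subspace, and $\operatorname{Lat}\mathcal S$ is the lattice of subspaces invariant under every operator of a family $\mathcal S\subseteq B(H)$. The family $\mathcal S$ is \emph{triangularizable} if $\operatorname{Lat}\mathcal S$ contains a chain that is maximal among all chains of subspaces of $H$. Maximality among chains in $\operatorname{Lat}\mathcal S$ would be no condition at all, since Zorn's lemma always provides such chains. If $\dim H=n<\infty$, a maximal chain is a flag $0=M_0\subset M_1\subset\dots\subset M_n=H$ with $\dim M_j=j$, and $\mathcal S$ is triangularizable if and only if all its members are upper triangular matrices in one orthonormal basis. At the opposite extreme, $\mathcal S$ is \emph{transitive} if $\operatorname{Lat}\mathcal S=\{0,H\}$.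

An element $g$ of an algebra $\mathcal G$, with or without unit, is \emph{quasi-regular} if there is $h\in\mathcal G$ with $(1-g)(1+h)=(1+h)(1-g)=1$, where the symbol $1$ is formal: the equations mean $h-g-gh=h-g-hg=0$. The \emph{Jacobson radical} $\operatorname{Rad}\mathcal G$ is the largest ideal of $\mathcal G$ all of whose elements are quasi-regular. A nilpotent element $g$ is quasi-regular, with $h=g+g^2+\cdots$. The quotient $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative if and only if every commutator $[c,d]=cd-dc$ with $c,d\in\mathcal G$ lies in $\operatorname{Rad}\mathcal G$.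

In finite dimensions the radical decides triangularizability. If $\mathcal G$ is an algebra of upper triangular matrices, its members with zero diagonal form an ideal of nilpotent elements; this ideal lies in $\operatorname{Rad}\mathcal G$ and contains all commutators, so $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative. The converse also holds (Corollary~\ref{cor:findim}). In infinite dimensions a topology enters. Recall that $T_\alpha\to T$ in the \emph{weak operator topology} if $\langle T_\alpha x,y\rangle\to\langle Tx,y\rangle$ for all $x,y\in H$, and in the \emph{strong operator topology} if $\|T_\alpha x-Tx\|\to0$ for all $x$; ``weakly'' and ``strongly'' refer to these topologies. A subspace $M$ is invariant under $T$ if and only if $\langle Tx,y\rangle=0$ for $x\in M$, $y\perp M$, so an algebra and its weak closure have the same invariant subspaces. An algebraic condition that is meant to control $\operatorname{Lat}\mathcal G$ should therefore be imposed on a weakly closed algebra; without closedness the finite-dimensional criterion fails rather cheaply (Remark~\ref{rem:nil}). This leads to the following questions,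 which come from \cite{problem}. Let $\mathcal G\subseteq B(H)$ be a weakly closed algebra.
\begin{itemize}
\item[(a)] If $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, must $\mathcal G$ be triangularizable?
\item[(b)] Let $H$ have an orthonormal basis $(e_n)_{n\ge1}$ and let $S$ be the unilateral shift, $Se_n=e_{n+1}$. If $S\in\mathcal G$ and $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, must $\mathcal G$ be triangularizable?
\end{itemize}
The matrix case suggests that the answer to (a) is yes. Such an answer would be very strong: the weakly closed algebra generated by a single operator is commutative, because multiplication is separately weakly continuous, so it would produce a nontrivial invariant subspace for every operator on every Hilbert space of dimension at least two. The hypothesis in (b) adds information of exactly this kind, since all invariant subspaces of $S$ can be listed. The answer to (a) is no, and the answer to (b) is yes.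

\begin{theorem}\label{thm:counter}
On a separable Hilbert space there is a weakly closed algebra $\mathcal G$ consisting of quasinilpotent operators, with $\mathcal G=\operatorname{Rad}\mathcal G$ (so $\mathcal G/\operatorname{Rad}\mathcal G=0$), that is not triangularizable. The algebra $\mathcal G_1=\mathbb CI+\mathcal G$ is weakly closed and unital, $\operatorname{Rad}\mathcal G_1=\mathcal G$, $\mathcal G_1/\operatorname{Rad}\mathcal G_1\cong\mathbb C$, and $\mathcal G_1$ is not triangularizable.
\end{theorem}

\begin{theorem}\label{thm:shift}
If $\mathcal G$ is weakly closed, contains the unilateral shift $S$, and $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, then $\mathcal G$ is triangularizable. In fact every maximal chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces of $H$.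
\end{theorem}

Both theorems are about the same object. A maximal chain in $\operatorname{Lat}\mathcal G$ can fail to be a maximal chain of subspaces only at a gap $N\subset M$ of dimension at least two, and there $\mathcal G$ acts on $M\ominus N$ as a transitive algebra that is again commutative modulo its radical. This compressed algebra need not be weakly closed. Section~\ref{sec:gaps} shows that such a gap is impossible as soon as the compressed algebra contains a nonzero compact operator (Theorem~\ref{thm:criterion}). Section~\ref{sec:counter} builds a weakly closed radical algebra with an infinite-dimensional gap that no chain of invariant subspaces can avoid. Section~\ref{sec:shift} shows that the shift places a nonzero compact operator in every gap; it also treats $S^*$ and the compressions $S_\theta$ (Theorem~\ref{thm:model}) and shows that the converse of Theorem~\ref{thm:shift} fails (Example~\ref{ex:converse}). Section~\ref{sec:infinite} shows that Theorem~\ref{thm:shift} fails for the shift of infinite multiplicity. We make no claim about shifts of finite multiplicity $n\ge2$.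

\section{Radicals, gaps and compact operators}\label{sec:gaps}

An operator $T$ is \emph{quasinilpotent} if its spectrum is $\{0\}$; equivalently, $I-\lambda T$ is invertible for every $\lambda\in\mathbb C$, or $\|T^k\|^{1/k}\to0$. The next lemma collects what we need about radicals.

\begin{lemma}\label{lem:rad}
Let $\mathcal G$ be a complex algebra.
\begin{itemize}
\item[(a)] $\operatorname{Rad}\mathcal G$ is a linear subspace of $\mathcal G$.
\item[(b)] If $\rho:\mathcal G\to B$ is a homomorphism onto an algebra $B$, then $\rho(\operatorname{Rad}\mathcal G)\subseteq\operatorname{Rad}B$. Hence, if $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, so is $B/\operatorname{Rad}B$.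
\item[(c)] If $\mathcal G\subseteq B(H)$, every element of $\operatorname{Rad}\mathcal G$ is quasinilpotent, and every norm-closed ideal of $\mathcal G$ that consists of quasinilpotent operators lies in $\operatorname{Rad}\mathcal G$.
\item[(d)] If $\mathcal G\subseteq B(H)$ is weakly closed, then $\mathcal G+\mathbb CI$ is a weakly closed algebra with the same invariant subspaces. If $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, so is $(\mathcal G+\mathbb CI)/\operatorname{Rad}(\mathcal G+\mathbb CI)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $R=\operatorname{Rad}\mathcal G$ and $\lambda\in\mathbb C$. The set $\lambda R$ is an ideal of the ring $\mathcal G$. If $s=\lambda r$ with $r\in R$, then $s^2=(\lambda^2r)r\in R$, so $(1-s^2)(1+h)=(1+h)(1-s^2)=1$ for some $h\in\mathcal G$. Thus $1-s$ has the right inverse $(1+s)(1+h)$ and the left inverse $(1+h)(1+s)$; these coincide, and $s$ is quasi-regular. So $\lambda R\subseteq R$.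

(b) Since $\rho$ is onto, $\rho(\operatorname{Rad}\mathcal G)$ is an ideal of $B$, and its elements are quasi-regular. Every commutator in $B$ is the image of a commutator in $\mathcal G$.

(c) If $r\in\operatorname{Rad}\mathcal G$ and $\lambda\in\mathbb C$, then $\lambda r$ is quasi-regular by (a), so $I-\lambda r$ is invertible in $B(H)$. If $g$ lies in a norm-closed ideal $\mathcal J$ of quasinilpotent operators, then $h=\sum_{k\ge1}g^k$ converges in norm, lies in $\mathcal J$, and satisfies $(1-g)(1+h)=(1+h)(1-g)=1$.

(d) The quotient of $B(H)$, with the weak topology, by the closed linear subspace $\mathcal G$ is a Hausdorff topological vector space. Its finite-dimensional subspaces are closed, so $\mathcal G+\mathbb CI$ is closed. By (a), $\operatorname{Rad}\mathcal G$ is an ideal of $\mathcal G+\mathbb CI$, so $\operatorname{Rad}\mathcal G\subseteq\operatorname{Rad}(\mathcal G+\mathbb CI)$. Finally $[c+\lambda I,d+\mu I]=[c,d]$.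
\end{proof}

Let $\mathcal G\subseteq B(H)$ be an algebra and let $N\subseteq M$ be in $\operatorname{Lat}\mathcal G$. Put $E=M\ominus N$ and let $P_E$ be the orthogonal projection onto $E$. The \emph{compression} of $g\in\mathcal G$ to $E$ is $\rho(g)=P_Eg|_E$. We call $(N,M)$ a \emph{gap} of $\mathcal G$ if $N\ne M$ and no element of $\operatorname{Lat}\mathcal G$ lies strictly between $N$ and $M$; its \emph{dimension} is $\dim E$.

\begin{lemma}\label{lem:gap}
Let $\mathcal G\subseteq B(H)$ be an algebra.
\begin{itemize}
\item[(a)] For $N\subseteq M$ in $\operatorname{Lat}\mathcal G$ the compression $\rho$ is a homomorphism. If $(N,M)$ is a gap, $\rho(\mathcal G)$ is transitive on $M\ominus N$.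
\item[(b)] If a maximal chain $\mathcal C$ in $\operatorname{Lat}\mathcal G$ is not a maximal chain of subspaces of $H$, then $\mathcal G$ has a gap of dimension at least two.
\end{itemize}
\end{lemma}

\begin{proof}
(a) With respect to $M=N\oplus E$, the restriction $g|_M$ is an upper triangular $2\times2$ operator matrix with lower right entry $\rho(g)$, so $\rho$ is multiplicative. If $W\subseteq E$ is invariant under $\rho(\mathcal G)$, then $g(x+w)=gx+P_Ngw+\rho(g)w\in N\oplus W$ for $x\in N$, $w\in W$. So $N\oplus W\in\operatorname{Lat}\mathcal G$, and for a gap this forces $W=0$ or $W=E$.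

(b) An element of $\operatorname{Lat}\mathcal G$ that is comparable with every member of $\mathcal C$ belongs to $\mathcal C$. This applies to $0$ and $H$, and to the intersection and the closed span of any subfamily $\mathcal F\subseteq\mathcal C$: a member $L$ of $\mathcal C$ either lies in all members of $\mathcal F$ or contains one of them, so it is comparable with $\bigcap\mathcal F$; it either contains all members of $\mathcal F$ or lies in one of them, so it is comparable with the closed span.

Let $W\notin\mathcal C$ be a subspace comparable with every member of $\mathcal C$. Let $M$ be the intersection of the members of $\mathcal C$ that contain $W$, and let $N$ be the closed span of the members of $\mathcal C$ that are properly contained in $M$. Then $M,N\in\mathcal C$ and $W\subseteq M$. A member $L\subsetneq M$ of $\mathcal C$ cannot contain $W$, so $L\subseteq W$; hence $N\subseteq W$. As $W\notin\mathcal C$, we have $N\subsetneq W\subsetneq M$ and $\dim(M\ominus N)\ge2$. Every member of $\mathcal C$ contains $M$ or lies in $N$. So an element $L$ of $\operatorname{Lat}\mathcal G$ strictly between $N$ and $M$ would be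 comparable with all of $\mathcal C$ without belonging to $\mathcal C$, which is impossible.
\end{proof}

To exclude a gap we must show that a transitive algebra has a commutator outside its radical. For the full matrix algebra $B(\mathbb C^2)$ this is visible at once: the commutator of the two off-diagonal matrix units is $\operatorname{diag}(1,-1)$, which is not quasinilpotent. In general we have no matrix units, and we need another way to produce a nonzero eigenvalue inside an ideal. Compactness provides it. We use Schauder's theorem: a continuous map of a closed convex subset of a Banach space into itself with relatively compact range has a fixed point.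

\begin{lemma}[Lomonosov's lemma]\label{lem:lom}
Let $B\subseteq B(E)$ be a transitive unital algebra and let $C\ne0$ be a compact operator on $E$. There is $b\in B$ such that $1$ is an eigenvalue of $bC$.
\end{lemma}

\begin{proof}
Rescaling $C$ only rescales $b$, so let $\|C\|=1$. Choose $x_0$ with $\|Cx_0\|>1$; then $\|x_0\|>1$. Let $\Delta$ be the closed ball of radius $1$ about $x_0$ and $Q=\overline{C\Delta}$. Then $0\notin\Delta$, the set $Q$ is compact and convex, and $0\notin Q$ because $\|Cx\|\ge\|Cx_0\|-1>0$ for $x\in\Delta$. For $y\in Q$ the closure of $By$ is an invariant subspace containing $y\neq0$, so $By$ is dense and $\|by-x_0\|<1$ for some $b\in B$. The sets $\{y:\|by-x_0\|<1\}$ are open, so finitely many of them, given by $b_1,\dots,b_n$, cover $Q$. Let $\alpha_i(y)=\max(0,1-\|b_iy-x_0\|)$. Then $\sum_i\alpha_i>0$ on $Q$, and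
\[
\Phi(x)=\frac{\sum_i\alpha_i(Cx)\,b_iCx}{\sum_i\alpha_i(Cx)}\qquad(x\in\Delta)
\]
is continuous. The value $\Phi(x)$ is a convex combination of those points $b_iCx$ that lie in $\Delta$, so $\Phi(\Delta)\subseteq\Delta$. It also lies in the convex hull of the finitely many compact convex sets $b_iQ$, which is compact. Let $x\in\Delta$ be a fixed point of $\Phi$. Then $x\ne0$ and $bCx=x$ for $b=\sum_i\alpha_i(Cx)b_i/\sum_i\alpha_i(Cx)\in B$.
\end{proof}

\begin{lemma}\label{lem:compact}
Let $B\subseteq B(E)$ be a transitive unital algebra, $\dim E\ge2$, that contains a nonzero compact operator. Then $B/\operatorname{Rad}B$ is not commutative.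
\end{lemma}

\begin{proof}
Suppose that it is. Let $c,d\in B$ and let $C\in B$ be compact. If $[c,d]C\ne0$, Lemma~\ref{lem:lom} gives $b\in B$ such that $b[c,d]C$ has the eigenvalue $1$. But $b[c,d]C$ lies in the ideal $\operatorname{Rad}B$, so it is quasinilpotent by Lemma~\ref{lem:rad}(c). Hence $[c,d]C=0$ for every compact $C\in B$. The linear span of the ranges of the compact elements of $B$ is nonzero and $B$-invariant, since $aC$ is compact for $a\in B$; by transitivity it is dense. So $[c,d]=0$, and $B$ is commutative.

Now take a compact $C\neq0$ in $B$ and $b\in B$ such that $bC$ has the eigenvalue $1$. The eigenspace $\ker(I-bC)$ is nonzero, finite-dimensional because $bC$ is compact, and $B$-invariant because $B$ is commutative. So it equals $E$, and $B$ is a commuting family of matrices. Such a family has a common eigenvector, which spans an invariant line. This contradicts transitivity, since $\dim E\ge2$.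
\end{proof}

\begin{theorem}\label{thm:criterion}
Let $\mathcal G\subseteq B(H)$ be a unital algebra with $\mathcal G/\operatorname{Rad}\mathcal G$ commutative. Suppose that for every gap $(N,M)$ of $\mathcal G$ with $\dim(M\ominus N)\ge2$ the compression of $\mathcal G$ to $M\ominus N$ contains a nonzero compact operator. Then every maximal chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces.
\end{theorem}

\begin{proof}
Otherwise Lemma~\ref{lem:gap} gives a gap of dimension at least two on which $B=\rho(\mathcal G)$ is a transitive unital algebra. It contains a nonzero compact operator, and $B/\operatorname{Rad}B$ is commutative by Lemma~\ref{lem:rad}(b). This contradicts Lemma~\ref{lem:compact}.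
\end{proof}

Since maximal chains in $\operatorname{Lat}\mathcal G$ exist, the conclusion implies that $\mathcal G$ is triangularizable.

\begin{corollary}\label{cor:findim}
If $\dim H<\infty$ and $\mathcal G\subseteq B(H)$ is an algebra with $\mathcal G/\operatorname{Rad}\mathcal G$ commutative, then $\mathcal G$ is triangularizable.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:rad}(d) we may assume $I\in\mathcal G$. The compression to a gap contains the identity operator, which is compact.
\end{proof}

\section{A weakly closed radical algebra that is not triangularizable}\label{sec:counter}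

We want a weakly closed radical algebra that acts transitively on a large gap. The construction has three parts. First we find a transitive family of operators $T_i$ on a space $K$ such that any finitely many of them generate a nilpotent algebra. The weak closure of the algebra they generate is too large to be radical. So, second, we build a weakly closed algebra $\mathcal U$ of quasinilpotent operators on another space $F$ and a weakly continuous homomorphism $\pi:\mathcal U\to B(K)$ whose range contains the $T_i$; the graph $\{\pi(u)\oplus u\}$ of a continuous map is closed even when its range is not. Third, the graph has invariant subspaces that are not comparable with $K$, such as $0\oplus F$, so a chain might avoid the gap $(0,K)$. We destroy these subspaces by adding all operators from $F$ to $K$. The third part is the simplest.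

\begin{lemma}\label{lem:corner}
Let $K'$ and $F'$ be Hilbert spaces with $\dim K'\ge2$, and let $\mathcal S$ be a family of operators on $K'\oplus F'$ of the form $\begin{pmatrix}a&X\\0&b\end{pmatrix}$. Suppose that $\mathcal S$ contains $\begin{pmatrix}0&X\\0&0\end{pmatrix}$ for every $X\in B(F',K')$ and that the entries $a$ form a transitive family on $K'$. Then every nonzero $M\in\operatorname{Lat}\mathcal S$ contains $K'$, and $\mathcal S$ is not triangularizable.
\end{lemma}

\begin{proof}
If $M$ contains a vector $k\oplus y$ with $y\ne0$, it contains $Xy\oplus0$ for every $X$, and $Xy$ is an arbitrary vector of $K'$. Otherwise $M\subseteq K'$ is invariant under all entries $a$, so $M=K'$. Let $\mathcal C\subseteq\operatorname{Lat}\mathcal S$ be a chain and $\ell\subset K'$ a line. Since $\ell$ is nonzero and does not contain $K'$, it is not in $\mathcal C$; it is comparable with $0$ and with every subspace containing $K'$. So $\mathcal C\cup\{\ell\}$ is a strictly larger chain of subspaces.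
\end{proof}

\subsection{An infinite tensor product of matrix algebras}

The starting point is that a nilpotent matrix of norm one can almost fix a vector. Let $J_m$ be the nilpotent shift on $\mathbb C^m$, given on the standard basis by $J_mf_i=f_{i+1}$ for $i<m$ and $J_mf_m=0$, and let $\xi_m=m^{-1/2}\sum_if_i$. For $m\ge2$,
\[
\|J_m\|=1,\qquad J_m^m=0,\qquad\|\xi_m\|=1,\qquad J_m\xi_m-\xi_m=-m^{-1/2}f_1 .
\]
We arrange these matrices on one space so that they converge strongly to the identity.

Let $m_n=n+1$ and $K_n=\mathbb C^{m_1}\otimes\dots\otimes\mathbb C^{m_n}$ for $n\ge1$. Embed $K_n$ isometrically in $K_{n+1}$ by $x\mapsto x\otimes\xi_{m_{n+1}}$, and let $K$ be the completion of $\bigcup_nK_n$, a separable infinite-dimensional Hilbert space. An operator $a\in B(K_n)$ acts on $K_p$, $p\ge n$, as $a\otimes1$. These actions have norm $\|a\|$ and agree with the embeddings, because $(b\otimes1)(x\otimes\xi)=bx\otimes\xi$; so $a$ defines an operator on $K$. This gives a copy $A_n\subset B(K)$ of $B(K_n)$, with products and adjoints preserved. Under $A_{n+1}\cong B(K_n)\otimes B(\mathbb C^{m_{n+1}})$ the algebra $A_n$ consists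 of the elements $a\otimes1$, so $A_1\subset A_2\subset\cdots$. Let $J^{(n+1)}=1\otimes J_{m_{n+1}}\in A_{n+1}$.

\begin{lemma}\label{lem:tensor}
\begin{itemize}
\item[(a)] An operator on $K$ that commutes with every $A_n$ is a scalar, and $\bigcup_nA_n$ is transitive.
\item[(b)] $J^{(p+1)}\to I$ strongly as $p\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\Omega\in K$ be the unit vector $\xi_{m_1}\in K_1$; in $K_n$ it is $\xi_{m_1}\otimes\dots\otimes\xi_{m_n}$. Then $A_n\Omega=K_n$, so $\bigcup_nA_n\Omega$ is dense. Let $p_n\in A_n$ correspond to the projection of $K_n$ onto $\mathbb C\Omega$. Then $p_n\Omega=\Omega$, and $p_nap_n=\langle a\Omega,\Omega\rangle p_n$ for $a\in A_n$, as this holds in $B(K_n)$. If $c$ commutes with every $A_n$ and $a\in A_n$, then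
\[
\langle ca\Omega,\Omega\rangle=\langle cap_n\Omega,p_n\Omega\rangle=\langle c\,p_nap_n\Omega,\Omega\rangle=\langle a\Omega,\Omega\rangle\langle c\Omega,\Omega\rangle .
\]
For $a,b\in A_n$, apply this to $b^*a$: $\langle ca\Omega,b\Omega\rangle=\langle cb^*a\Omega,\Omega\rangle=\langle c\Omega,\Omega\rangle\langle a\Omega,b\Omega\rangle$. By density, $c=\langle c\Omega,\Omega\rangle I$. A subspace invariant under a family that is closed under adjoints reduces the family, so its projection commutes with the family; here the projection is then $0$ or $I$.

(b) Let $x\in K_q$ and $p\ge q$. In $K_{p+1}$ we have $x=x'\otimes\xi_{m_{p+1}}$ with $\|x'\|=\|x\|$, so $\|J^{(p+1)}x-x\|=m_{p+1}^{-1/2}\|x\|\to0$. Since $\|J^{(p+1)}\|=1$ and $\bigcup_qK_q$ is dense, the convergence holds for all $x\in K$.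
\end{proof}

\subsection{A locally nilpotent transitive family}

We allow an arbitrary operator on the first $n$ factors, provided that it is accompanied by one step of the nilpotent shift in factor $n+1$:
\[
G_n=A_nJ^{(n+1)}=\{a\otimes J_{m_{n+1}}:a\in B(K_n)\}\subset A_{n+1}\qquad(n\ge1).
\]
Each $G_n$ is a finite-dimensional linear space. The first two levels show the mechanism. A product of three elements of $G_1$ has the factor $J_3^3=0$. An element of $G_2$ can undo the shift in the second factor, but only three times before the shift $J_4$ in the third factor is used up. For example, let $x=1\otimes J_3\otimes1\in G_1$ and $y=1\otimes(J_3^*)^2\otimes J_4\in G_2$ act on $K_3=\mathbb C^2\otimes\mathbb C^3\otimes\mathbb C^4$. The product $x^2yx^2yx^2yx^2$ has eleven factors and sends $f_1\otimes f_1\otimes f_1$ to $f_1\otimes f_3\otimes f_4\ne0$. A product of twelve factors from $G_1\cup G_2$ contains either four factors from $G_2$ or three consecutive factors from $G_1$, and vanishes.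

\begin{lemma}\label{lem:nilp}
\begin{itemize}
\item[(a)] Every product of $r_n=m_2m_3\cdots m_{n+1}$ elements of $G_1\cup\dots\cup G_n$ is $0$.
\item[(b)] The family $\bigcup_nG_n$ is transitive on $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The case $n=1$ is $J_3^3=0$. Let $n\ge2$, $m=m_{n+1}$, $r=r_{n-1}$, and consider a product of $r_n=mr$ factors. In $B(K_n)\otimes B(\mathbb C^m)$, a factor from $G_n$ has the form $a\otimes J_m$, and a factor from $G_1\cup\dots\cup G_{n-1}\subset A_n$ has the form $a\otimes1$. If at least $m$ factors come from $G_n$, the product is $0$. Otherwise the at most $m-1$ factors from $G_n$ cut the product into at most $m$ blocks of consecutive factors from $G_1\cup\dots\cup G_{n-1}$. If every block had length at most $r-1$, the total length would be at most $(m-1)+m(r-1)=mr-1$. So some block has length at least $r$, and it vanishes by induction.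

(b) Let $W$ be invariant under all $G_n$, let $w\in W$ and $a\in A_n$. For $p\ge n$ we have $a\in A_p$, so $aJ^{(p+1)}\in G_p$, and $aw=\lim_paJ^{(p+1)}w\in W$ by Lemma~\ref{lem:tensor}(b). By Lemma~\ref{lem:tensor}(a), $W=0$ or $W=K$.
\end{proof}

\begin{remark}\label{rem:nil}
Let $\mathcal N$ be the algebra generated by $\bigcup_nG_n$, with no closure taken. Each $g\in\mathcal N$ is a linear combination of products of elements of some $G_1\cup\dots\cup G_n$, so $g^{r_n}=0$. Thus $\mathcal N=\operatorname{Rad}\mathcal N$, while $\mathcal N$ is transitive and hence not triangularizable. But the strong closure of the linear span of the $G_n$ contains each $a=\lim_paJ^{(p+1)}\in A_n$, and $\bigcup_nA_n$ is strongly dense in $B(K)$ by Lemma~\ref{lem:tensor}(a) and the bicommutant theorem. So the weak closure of $\mathcal N$ is $B(K)$, and the rest of the construction is needed to obtain a weakly closed example.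
\end{remark}

We now scale the family so that long products are extremely small. Choose a basis of each $G_n$ consisting of operators of norm one, and list all these basis elements as $x_1,x_2,\dots$. By Lemma~\ref{lem:nilp}(a), for each $k$ there is $N_k\ge1$ such that every product of at least $N_k$ factors from $\{x_1,\dots,x_k\}$ is $0$. Put
\[
T_i=\delta_ix_i,\qquad\delta_i=4^{-i}2^{-N_i^2}\quad(i\ge1),\qquad\omega_n=2^{-n^2}\quad(n\ge0).
\]
The linear span of the $T_i$ contains every $G_n$, so $\{T_i\}$ is transitive. A \emph{word} is a finite sequence $w=i_1\cdots i_n$ of positive integers; $|w|=n$ is its length, $\emptyset$ is the empty word, and $wv$ denotes concatenation. For $w\ne\emptyset$ let $T_w=T_{i_1}\cdots T_{i_n}$, so that $T_{wv}=T_wT_v$.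

\begin{lemma}\label{lem:sum}
$\displaystyle\sum_{w\ne\emptyset}\frac{\|T_w\|}{\omega_{|w|}}\le\frac12$.
\end{lemma}

\begin{proof}
Let $w=i_1\cdots i_n$ with $T_w\neq0$ and let $k$ be its largest letter. Then $n<N_k$, so $\|T_w\|\le\prod_j\delta_{i_j}\le2^{-N_k^2}\prod_j4^{-i_j}\le\omega_n\prod_j4^{-i_j}$. The sum is therefore at most $\sum_{n\ge1}\big(\sum_i4^{-i}\big)^n=\sum_{n\ge1}3^{-n}=\frac12$.
\end{proof}

This is where local nilpotence is used. Scaling alone gives $\|T_i^n\|\le\delta_i^n$, which decays geometrically in $n$ and cannot compete with $\omega_n=2^{-n^2}$. Nilpotence removes all words that are long compared with their largest letter, and for the remaining words the single factor $\delta_k$ suffices.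

\subsection{A weakly closed algebra of quasinilpotent operators}

The algebra $\mathcal U$ should consist of noncommutative power series $\sum_wc_wL_w$ in free variables $L_i$, so that $L_i\mapsto T_i$ defines a homomorphism. The case of one variable shows the role of the weights. On $\ell^2$ with basis $e_0,e_1,\dots$ let $Le_m=(\omega_{m+1}/\omega_m)e_{m+1}$. Then
\[
L^ne_m=\frac{\omega_{n+m}}{\omega_m}e_{n+m}=4^{-nm}\omega_n\,e_{n+m},
\]
so $\|L^n\|^{1/n}=\omega_n^{1/n}=2^{-n}\to0$. If $u$ is a polynomial $\sum_{n\geq1} c_nL^n$, then $ue_0=\sum_nc_n\omega_ne_n$: the coefficients are read off the single vector $ue_0$, and $|c_n|\le\|u\|/\omega_n$. If $T$ is an operator with $\sum_n\|T^n\|/\omega_n<\infty$, then $\sum_nc_nT^n$ is controlled by $\|u\|$, and its matrix entries are inner products of $ue_0$ with fixed vectors. The factor $4^{-nm}$ yields quasinilpotence, and the summability yields a weakly continuous homomorphism. The same two facts hold for infinitely many variables.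

Let $F$ be the Hilbert space with orthonormal basis $(e_w)$ indexed by all words, including $\emptyset$. Let $F_n$ be the closed span of the $e_w$ with $|w|=n$, let $P_n$ be the projection onto $F_n$, and let $F_{\ge p}=\bigoplus_{n\ge p}F_n$. Let $\mathcal U$ be the set of $u\in B(F)$ for which there are scalars $(c_w)_{w\ne\emptyset}$, the \emph{coefficients} of $u$, with
\begin{equation}\label{eq:U}
\langle ue_v,e_x\rangle=
\begin{cases}
c_w\,\omega_{|x|}/\omega_{|v|}&\text{if }x=wv\text{ with }w\ne\emptyset,\\
0&\text{otherwise.}
\end{cases}
\end{equation}
Taking $v=\emptyset$ gives $c_w\omega_{|w|}=\langle ue_\emptyset,e_w\rangle$. The operator $L_ie_v=(\omega_{|v|+1}/\omega_{|v|})e_{iv}$ sends the basis to orthogonal vectors of norm at most $\frac12$, so it is bounded; it lies in $\mathcal U$, with $c_i=1$ and all other coefficients $0$.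

\begin{lemma}\label{lem:U}
$\mathcal U$ is a weakly closed algebra. If $u,u'\in\mathcal U$ have coefficients $c,c'$, then $uu'$ has coefficients $c''_w=\sum c_{w_1}c'_{w_2}$, the finite sum over all splittings $w=w_1w_2$ with $w_1,w_2\ne\emptyset$. For $u_1,\dots,u_N\in\mathcal U$,
\begin{equation}\label{eq:prod}
\|u_1\cdots u_N\|\le\big(\tfrac43\big)^{N-1}4^{-N(N-1)/2}\,\|u_1\|\cdots\|u_N\| .
\end{equation}
In particular every $u\in\mathcal U$ is quasinilpotent.
\end{lemma}

\begin{proof}
Substituting $c_w=\langle ue_\emptyset,e_w\rangle/\omega_{|w|}$ in \eqref{eq:U} describes $\mathcal U$ by linear equations, each involving at most two matrix entries of $u$. So $\mathcal U$ is a weakly closed linear space. In $\langle uu'e_v,e_x\rangle=\sum_y\langle u'e_v,e_y\rangle\langle ue_y,e_x\rangle$ a term vanishes unless $y=w_2v$ and $x=w_1w_2v$ with $w_1,w_2\neq\emptyset$, and then it equals $c'_{w_2}(\omega_{|y|}/\omega_{|v|})\,c_{w_1}(\omega_{|x|}/\omega_{|y|})=c_{w_1}c'_{w_2}\,\omega_{|x|}/\omega_{|v|}$. This gives the product formula.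

For the estimate let $u\in\mathcal U$, $n\ge1$, $m\ge0$ and $y=\sum_{|v|=m}b_ve_v\in F_m$. By \eqref{eq:U},
\[
P_{m+n}uy=\frac{\omega_{n+m}}{\omega_m}\sum_{|w|=n,\ |v|=m}c_wb_v\,e_{wv}.
\]
Distinct pairs $(w,v)$ with $|w|=n$, $|v|=m$ give distinct words $wv$, and $\omega_{n+m}/\omega_m=4^{-nm}\omega_n$. Hence
\begin{equation}\label{eq:degree}
\|P_{m+n}uy\|=4^{-nm}\Big(\sum_{|w|=n}|c_w\omega_n|^2\Big)^{1/2}\|y\|=4^{-nm}\|P_nue_\emptyset\|\,\|y\|\le4^{-nm}\|u\|\,\|y\|.
\end{equation}
By \eqref{eq:U}, $uF_m\subseteq F_{\ge m+1}$, so $uF_{\ge p}\subseteq F_{\ge p+1}$ for $p\ge0$. Let $p\ge1$ and let $y=\sum_{m\ge p}y_m$ be a finite sum with $y_m\in F_m$. Then $uy=\sum_{n\ge1}\sum_mP_{m+n}uy_m$. For fixed $n$ the vectors $P_{m+n}uy_m$ are orthogonal, so the inner sum has norm at most $4^{-np}\|u\|\|y\|$ by \eqref{eq:degree}. Such $y$ are dense in $F_{\ge p}$, so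
\[
\|u|_{F_{\ge p}}\|\le\|u\|\sum_{n\ge1}4^{-np}=\frac{4^{-p}}{1-4^{-p}}\|u\|\le\tfrac43\,4^{-p}\|u\| .
\]
In the product $u_1\cdots u_N$ the factor $u_{N-p}$ acts on vectors of $F_{\ge p}$. Multiplying the bounds for $p=1,\dots,N-1$ by $\|u_N\|$ gives \eqref{eq:prod}, and then $\|u^N\|^{1/N}\le\frac43\,4^{-(N-1)/2}\|u\|\to0$.
\end{proof}

\begin{lemma}\label{lem:pi}
For $u\in\mathcal U$ with coefficients $c$, the series $\pi(u)=\sum_{w\ne\emptyset}c_wT_w$ converges absolutely in $B(K)$, and $\|\pi(u)\|\le\frac12\|u\|$. The map $\pi:\mathcal U\to B(K)$ is a homomorphism, continuous for the weak topologies, and $\pi(\mathcal U)$ is a transitive algebra of quasinilpotent operators.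
\end{lemma}

\begin{proof}
Since $|c_w|\le\|u\|/\omega_{|w|}$, Lemma~\ref{lem:sum} gives the convergence and the bound. The map $\pi$ is linear, and by absolute convergence $\pi(u)\pi(u')=\sum_{w_1,w_2}c_{w_1}c'_{w_2}T_{w_1w_2}$ may be grouped according to $w=w_1w_2$, which gives $\sum_wc''_wT_w=\pi(uu')$. For $x,y\in K$ let
\[
\eta_{x,y}=\sum_{w\ne\emptyset}\omega_{|w|}^{-1}\,\overline{\langle T_wx,y\rangle}\,e_w .
\]
Its coefficients are absolutely summable by Lemma~\ref{lem:sum}, so $\eta_{x,y}\in F$, and
\[
\langle\pi(u)x,y\rangle=\sum_{w\ne\emptyset}\langle ue_\emptyset,e_w\rangle\,\omega_{|w|}^{-1}\langle T_wx,y\rangle=\langle ue_\emptyset,\eta_{x,y}\rangle .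
\]
The right side is a weakly continuous function of $u$. The range contains $\pi(L_i)=T_i$, so it is transitive. Finally $\|\pi(u)^k\|=\|\pi(u^k)\|\le\frac12\|u^k\|$, so $\pi(u)$ is quasinilpotent.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
On the separable space $K\oplus F$ let
\[
\mathcal G=\left\{\begin{pmatrix}\pi(u)&X\\0&u\end{pmatrix}:u\in\mathcal U,\ X\in B(F,K)\right\}.
\]
The product of the elements given by $(u,X)$ and $(u',X')$ is the element given by $(uu',\pi(u)X'+Xu')$, so $\mathcal G$ is an algebra. If a net in $\mathcal G$ converges weakly, so do its four entries: the lower left entry of the limit is $0$, the operators $u_\alpha$ converge to some $u\in\mathcal U$, and $\pi(u_\alpha)\to\pi(u)$ by Lemma~\ref{lem:pi}. So $\mathcal G$ is weakly closed.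

If $g=\begin{pmatrix}a&X\\0&b\end{pmatrix}$ with $a,b$ quasinilpotent and $\lambda\ne0$, then $\lambda-g$ has the inverse with diagonal entries $(\lambda-a)^{-1}$, $(\lambda-b)^{-1}$ and upper right entry $(\lambda-a)^{-1}X(\lambda-b)^{-1}$. So every element of $\mathcal G$ is quasinilpotent, and $\mathcal G=\operatorname{Rad}\mathcal G$ by Lemma~\ref{lem:rad}(c), applied to the ideal $\mathcal G$ itself. By Lemmas~\ref{lem:corner} and~\ref{lem:pi}, $\mathcal G$ is not triangularizable.

By Lemma~\ref{lem:rad}(d), $\mathcal G_1=\mathbb CI+\mathcal G$ is weakly closed with $\operatorname{Lat}\mathcal G_1=\operatorname{Lat}\mathcal G$, so it is not triangularizable. Its ideal $\mathcal G$ lies in $\operatorname{Rad}\mathcal G_1$ by Lemma~\ref{lem:rad}(c). Since $I$ is not quasinilpotent, $I\notin\mathcal G$ and $\mathcal G_1/\mathcal G\cong\mathbb C$; for the same reason no element $\lambda I+g$ with $\lambda\ne0$, whose spectrum is $\{\lambda\}$, lies in $\operatorname{Rad}\mathcal G_1$. Thus $\operatorname{Rad}\mathcal G_1=\mathcal G$.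
\end{proof}

\begin{remark}\label{rem:dense}
The pair $(0,K)$ is a gap of $\mathcal G$, and the compression of $\mathcal G$ to it is $\pi(\mathcal U)$. This algebra contains the span of the $G_n$, so it is strongly dense in $B(K)$ by Remark~\ref{rem:nil}, although all its elements are quasinilpotent. Density of a compression therefore says nothing about its radical.
\end{remark}

\section{Algebras that contain the shift}\label{sec:shift}

\subsection{Hardy space background}

Let $\mathbb D$ be the open unit disk and $\mathbb T$ the unit circle with normalized Lebesgue measure. The Hardy space $H^2\subset L^2(\mathbb T)$ is the closed span of $1,z,z^2,\dots$; its elements are also analytic functions on $\mathbb D$, and $H^\infty=H^2\cap L^\infty(\mathbb T)$ is the algebra of bounded analytic functions on $\mathbb D$. For $f\in H^\infty$, $M_f$ is multiplication by $f$ on $H^2$. We identify $H$ with $H^2$ by $e_n=z^{n-1}$, so that $S=M_z$. A function $\theta\in H^\infty$ is \emph{inner} if $|\theta|=1$ almost everywhere on $\mathbb T$; then $M_\theta$ is an isometry. For inner $\theta$ and $f\in H^\infty$ put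
\[
K_\theta=H^2\ominus\theta H^2,\qquad f(S_\theta)=P_{K_\theta}M_f|_{K_\theta},\qquad S_\theta=P_{K_\theta}S|_{K_\theta}.
\]
By Lemma~\ref{lem:gap}(a), applied to the algebra $\{M_f\}$ and the pair $\theta H^2\subseteq H^2$, the map $f\mapsto f(S_\theta)$ is a homomorphism; in particular $p(S_\theta)$ has its usual meaning for a polynomial $p$. We use the following standard facts.
\begin{itemize}
\item[(H1)] (Beurling) The nonzero $S$-invariant subspaces of $H^2$ are the spaces $\varphi H^2$ with $\varphi$ inner.
\item[(H2)] (Beurling--Lax) Let $S$ act coordinatewise on $(H^2)^n$. Every nonzero invariant subspace has the form $\Theta\,(H^2)^k$, $1\le k\le n$, where $\Theta$ is an $n\times k$ matrix over $H^\infty$ and multiplication by $\Theta$ is an isometry of $(H^2)^k$ into $(H^2)^n$.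
\item[(H3)] The inner functions without zeros in $\mathbb D$ are the functions $c\exp\big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\big)$ with $|c|=1$ and $\mu$ a finite positive Borel measure that is singular with respect to Lebesgue measure.
\item[(H4)] (Fatou; see \cite{hoffman}) If $\Gamma\subset\mathbb T$ is compact and of Lebesgue measure zero, there is a function $h$, continuous on $\overline{\mathbb D}$ and analytic on $\mathbb D$, with $h=1$ on $\Gamma$ and $|h|<1$ on $\overline{\mathbb D}\setminus\Gamma$.
\item[(H5)] For $f\in H^\infty$ the Fej\'er means $p_n$ of $f$ are polynomials in $z$ with $\|p_n\|_\infty\le\|f\|_\infty$ and $\int p_n\psi\to\int f\psi$ for every $\psi\in L^1(\mathbb T)$.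
\end{itemize}
Taking $\psi=h\bar k$ with $h,k\in H^2$ in (H5) shows that $p_n(S)=M_{p_n}\to M_f$ weakly, and hence $p_n(S_\theta)\to f(S_\theta)$ weakly. So a weakly closed unital algebra that contains $S$ contains every $M_f$, and one that contains $S_\theta$ contains every $f(S_\theta)$.

By (H1), a gap $(N,M)$ of an algebra containing $S$ has $M=\varphi H^2$, and either $N$ is of the same form or $N=0$. In the first case the multiplication operators already compress to nonzero compact operators. In the second case they restrict to multiplication operators on $\varphi H^2$, and a different argument is needed.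

\subsection{Compact functions of $S_\theta$}

Two examples show what to expect. For $\theta=z^n$ the space $K_\theta$ has the basis $1,z,\dots,z^{n-1}$, and $f=z^{n-1}=\theta/z$ gives the rank-one operator that sends $1$ to $z^{n-1}$ and the other basis vectors to $0$; here $\bar\theta f=\bar z$ on $\mathbb T$. For $\theta=\exp\big(-\frac{1+z}{1-z}\big)$ there is no zero to divide out. On $\mathbb T$ this function is continuous except at $z=1$, and the discontinuity of $\bar\theta$ is removed by the factor $f=(1-z)/2=1-h$, where $h=(1+z)/2$ is the function of (H4) for $\Gamma=\{1\}$. In both cases $\bar\theta f$ is continuous, and the proof below shows that this makes $f(S_\theta)$ compact.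

\begin{lemma}\label{lem:compactS}
Let $\theta$ be a nonconstant inner function. There is $f\in H^\infty$ with $f(S_\theta)$ compact and nonzero.
\end{lemma}

\begin{proof}
\emph{When $f(S_\theta)\ne0$.} If $f(S_\theta)=0$, then $fK_\theta\subseteq\theta H^2$. Also $f\theta H^2\subseteq\theta H^2$, so $f=f\cdot1=\theta k$ with $k\in H^2$, and $k\in H^\infty$ because $|k|=|f|$ almost everywhere. So $f(S_\theta)\ne0$ whenever $f\notin\theta H^\infty$.

\emph{When $f(S_\theta)$ is compact.} Let $P_+$ be the projection of $L^2(\mathbb T)$ onto $H^2$ and $P_-=1-P_+$. Multiplication by $\theta$ is unitary on $L^2(\mathbb T)$, so the projection onto $\theta H^2$ is $y\mapsto\theta P_+(\bar\theta y)$, and $P_{K_\theta}y=y-\theta P_+(\bar\theta y)=\theta P_-(\bar\theta y)$ for $y\in H^2$. Thus $f(S_\theta)k=\theta P_-(\bar\theta fk)$. For $q\in L^\infty(\mathbb T)$ the Hankel operator $y\mapsto P_-(qy)$ on $H^2$ has norm at most $\|q\|_\infty$. For $q=z^j$ it is $0$ if $j\ge0$ and has rank $|j|$ if $j<0$. A continuous $q$ is a uniform limit of trigonometric polynomials, so its Hankel operator is compact. Hence $f(S_\theta)$ is compact if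 $\bar\theta f$ agrees almost everywhere with a continuous function.

It remains to find $f\in H^\infty\setminus\theta H^\infty$ with $\bar\theta f$ continuous.

\emph{Case 1: $\theta(a)=0$ for some $a\in\mathbb D$.} Let $b=(z-a)/(1-\bar az)$ and $f=\theta/b\in H^\infty$. On $\mathbb T$, $\bar\theta f=1/b=\bar b$ is continuous. If $f=\theta k$ with $k\in H^\infty$, then $bk=1$ on $\mathbb D$, which fails at $a$.

\emph{Case 2: $\theta$ has no zeros in $\mathbb D$.} Write $\theta$ as in (H3), with $\mu\ne0$. The measure $\mu$ is concentrated on a Borel set of Lebesgue measure zero, and by inner regularity this set contains a compact $\Gamma$ with $\mu(\Gamma)>0$. Splitting $\mu$ into its restrictions to $\Gamma$ and to $\mathbb T\setminus\Gamma$ gives $\theta=\theta_1\theta_2$ with $\theta_1,\theta_2$ inner and $\theta_1(z)=\exp\big(-\int_\Gamma\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\big)$. This formula defines an analytic function on $\mathbb C\setminus\Gamma$, unimodular on $\mathbb T\setminus\Gamma$ because $\operatorname{Re}\frac{\zeta+z}{\zeta-z}=\frac{1-|z|^2}{|\zeta-z|^2}$. It is not constant, since $|\theta_1(0)|=e^{-\mu(\Gamma)}<1$.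 Let $h$ be as in (H4), $g=1-h$ and $f=g\theta_2$. Then $\bar\theta f=g\bar\theta_1$ almost everywhere. The function $g\bar\theta_1$ is continuous on $\mathbb T\setminus\Gamma$ with modulus $|g|$, and $g$ is continuous and vanishes on $\Gamma$; so it becomes continuous on $\mathbb T$ when given the value $0$ on $\Gamma$.

Suppose $f\in\theta H^\infty$, that is, $g\in\theta_1H^\infty$. Since $\operatorname{Re}g\ge0$ on $\overline{\mathbb D}$, for $\varepsilon>0$ we have $|g+\varepsilon|\ge\max(\varepsilon,|g|)$. So $1/(g+\varepsilon)\in H^\infty$, the functions $g/(g+\varepsilon)$ lie in $\theta_1H^2$ and are bounded by $1$, and they tend to $1$ on $\mathbb T\setminus\Gamma$, where $g\ne0$. By dominated convergence $1$ lies in the closed space $\theta_1H^2$. Then $\bar\theta_1\in H^2$, so all Fourier coefficients of $\theta_1$ except the constant term vanish, a contradiction.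
\end{proof}

\begin{corollary}\label{cor:gapcompact}
Let $N\subsetneq M$ be nonzero $S$-invariant subspaces of $H^2$ and $E=M\ominus N$. There is $f\in H^\infty$ with $P_EM_f|_E$ compact and nonzero.
\end{corollary}

\begin{proof}
Write $M=\varphi H^2$, $N=\psi H^2$ with $\varphi,\psi$ inner. Since $\psi\in M$, we have $\psi=\varphi\theta$ with $\theta\in H^2$ unimodular almost everywhere, so $\theta$ is inner; it is not constant because $N\ne M$. The unitary map $M_\varphi:H^2\to M$ carries $\theta H^2$ onto $N$, hence $K_\theta$ onto $E$, and $P_E(\varphi y)=\varphi P_{K_\theta}y$ for $y\in H^2$. For $k\in K_\theta$ this gives $P_EM_f(\varphi k)=\varphi P_{K_\theta}(fk)=\varphi f(S_\theta)k$. So $P_EM_f|_E$ is unitarily equivalent to $f(S_\theta)$, and Lemma~\ref{lem:compactS} applies.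
\end{proof}

\subsection{Transitive algebras containing the shift}

For a gap $(0,M)$ the restricted algebra is transitive and contains a copy of $S$. The next lemma is due to Arveson \cite{arveson}; we include a proof. Transitivity concerns the orbit of one vector, while strong density concerns the orbits of $n$-tuples. For $n=2$ the idea is as follows. If the closed orbit of $(x_1,x_2)$ is not everything, its elements turn out to be determined by their first coordinates. Then (H2) forces it to be $\{(\varphi_1h,\varphi_2h):h\in H^2\}$. With $\lambda=\varphi_2(0)/\varphi_1(0)$, the functions $(\varphi_2-\lambda\varphi_1)h$ form an invariant set that vanishes at the origin, so transitivity gives $\varphi_2=\lambda\varphi_1$ and $x_2=\lambda x_1$.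

\begin{lemma}\label{lem:arveson}
A transitive unital algebra $A\subseteq B(H^2)$ that contains $S$ is strongly dense in $B(H^2)$.
\end{lemma}

\begin{proof}
Write $H=H^2$ and let $a\in A$ act on $H^n$ by $a(y_1,\dots,y_n)=(ay_1,\dots,ay_n)$. Let $P(n)$ be the statement that $Ax=\{ax:a\in A\}$ is dense in $H^n$ for every linearly independent tuple $x=(x_1,\dots,x_n)$. It suffices to prove $P(n)$ for all $n$: given $T\in B(H)$ and finitely many vectors, choose a basis $x_1,\dots,x_n$ of their span and $a\in A$ with all $\|ax_l-Tx_l\|$ small; then $a-T$ is small on the given vectors. $P(1)$ holds because the closure of $Ax_1$ is a nonzero invariant subspace. Let $n\ge2$, assume $P(1),\dots,P(n-1)$, and suppose that $M=\overline{Ax}\ne H^n$ for an independent tuple $x$. The subspace $M$ is $A$-invariant and contains $x$.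

\emph{Step 1: if $y\in M$ and $y_1=0$, then $y=0$.} Suppose $y=(0,y_2,\dots,y_n)\in M$ is nonzero. Let $z_1,\dots,z_m$, $1\le m\le n-1$, be a basis of the span of the $y_j$, and write $y_j=\sum_lc_{jl}z_l$. Given $h\in H$, $P(m)$ provides $a_p\in A$ with $a_pz_1\to h$ and $a_pz_l\to0$ for $l\ge2$. Then $a_py\to(0,c_{21}h,\dots,c_{n1}h)$, so this vector lies in $M$. The scalar vector $c=(0,c_{21},\dots,c_{n1})$ is nonzero, since otherwise all $y_j$ would lie in the span of $z_2,\dots,z_m$. Let $Q$ be an invertible scalar $n\times n$ matrix with $Qc=(0,\dots,0,1)$. It acts on $H^n$ as an invertible operator commuting with $A$, so $QM=\overline{A(Qx)}$. The tuple $Qx$ is independent, and $QM$ contains $(0,\dots,0,h)$ for all $h\in H$. Hence $QM=M'\oplus H$ with $M'\subseteq H^{n-1}$ closed. But $M'$ contains the orbit of the first $n-1$ coordinates of $Qx$, which is dense by $P(n-1)$. So $QM=H^n$ and $M=H^n$, a contradiction.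

\emph{Step 2: $M=\{(\varphi_1h,\dots,\varphi_nh):h\in H\}$ with $\varphi_i\in H^\infty$.} Since $S\in A$, (H2) gives $M=\Theta H^k$. Suppose $k\ge2$, and let $\alpha,\beta\in H^\infty$ be the first two entries of the first row of $\Theta$. The vector $\Theta(\beta,-\alpha,0,\dots,0)\in M$ has first coordinate $\alpha\beta-\beta\alpha=0$, so it is $0$ by Step 1. As $\Theta$ is isometric, $\alpha=\beta=0$. Then $\Theta(1,0,\dots,0)\in M$ has first coordinate $\alpha=0$, so it is $0$, although it has norm one. Hence $k=1$.

\emph{Step 3.} The set $\varphi_1H$ of first coordinates contains the dense set $Ax_1$, so it is not contained in the proper subspace $zH^2=\{h:h(0)=0\}$, and $\varphi_1(0)\ne0$. Let $\lambda=\varphi_2(0)/\varphi_1(0)$. The linear manifold $\{y_2-\lambda y_1:y\in M\}=(\varphi_2-\lambda\varphi_1)H$ is $A$-invariant because $M$ is, and it lies in $zH^2$. Its closure is a proper invariant subspace, hence $0$. Taking $y=x$ gives $x_2=\lambda x_1$, which contradicts independence.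
\end{proof}

\subsection{The proof of Theorem~\ref{thm:shift}}

By Remark~\ref{rem:dense}, density of the restricted algebra is not enough. What upgrades density to equality is that $\mathcal G$ contains an isometry of $H$ onto $M$: multiplying by it turns convergence on $M$ into convergence on all of $H$, where $\mathcal G$ is closed.

\begin{proof}[Proof of Theorem~\ref{thm:shift}]
By Lemma~\ref{lem:rad}(d) we may assume $I\in\mathcal G$; then $M_f\in\mathcal G$ for all $f\in H^\infty$. By Theorem~\ref{thm:criterion} it suffices to find a nonzero compact operator in the compression $\rho(\mathcal G)$ to a gap $(N,M)$. Both $N$ and $M$ are $S$-invariant. If $N\ne0$, Corollary~\ref{cor:gapcompact} provides such an operator $\rho(M_f)$.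

Let $N=0$ and $M=\varphi H^2$ with $\varphi$ inner. Then $\rho(g)=g|_M$, and $\rho(\mathcal G)$ is unital and transitive on $M$ by Lemma~\ref{lem:gap}(a). Let $V=M_\varphi\in\mathcal G$, and let $V_0:H^2\to M$ be the same map regarded as a unitary operator onto $M$. Since $(S|_M)V_0=V_0S$, the algebra $V_0^*\rho(\mathcal G)V_0$ satisfies the hypotheses of Lemma~\ref{lem:arveson}. So $\rho(\mathcal G)$ is strongly, hence weakly, dense in $B(M)$.

Let $T\in B(M)$ and choose a net $g_\alpha\in\mathcal G$ with $g_\alpha|_M\to T$ weakly. The operators $g_\alpha V$ lie in $\mathcal G$, and for $h,k\in H^2$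
\[
\langle g_\alpha Vh,k\rangle=\langle(g_\alpha|_M)V_0h,P_Mk\rangle\longrightarrow\langle TV_0h,P_Mk\rangle=\langle TV_0h,k\rangle .
\]
Since $\mathcal G$ is weakly closed, $TV_0$, regarded as an operator from $H^2$ into $M\subseteq H^2$, belongs to $\mathcal G$. Its restriction to $M$ is $TW$, where $W=V|_M$ is an isometry of $M$ into itself. Given $X\in B(M)$, take $T=XW^*$; then $TW=X$. Hence $\rho(\mathcal G)=B(M)$, which contains the operators of rank one.
\end{proof}

Weak closedness was used twice: to pass from $S$ to all $M_f$, and to place $TV_0$ in $\mathcal G$. Commutativity modulo the radical enters only through Theorem~\ref{thm:criterion}; without it, $B(H^2)$ is a counterexample. That $S$ has multiplicity one is used in (H1) and in Lemma~\ref{lem:arveson}.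

\subsection{Model operators, the backward shift and the converse}

\begin{theorem}\label{thm:model}
Let $\theta$ be a nonconstant inner function and let $\mathcal G\subseteq B(K_\theta)$ be a weakly closed algebra with $S_\theta\in\mathcal G$ and $\mathcal G/\operatorname{Rad}\mathcal G$ commutative. Then every maximal chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces. Theorem~\ref{thm:shift} also holds with $S^*$ in place of $S$.
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:rad}(d) we may assume $I\in\mathcal G$; then $f(S_\theta)\in\mathcal G$ for all $f\in H^\infty$. If $L\subseteq K_\theta$ is $S_\theta$-invariant, then $\widetilde L=L\oplus\theta H^2$ is $S$-invariant, since $S(l+\theta h)=S_\theta l+P_{\theta H^2}Sl+\theta zh$; and $\widetilde L\neq0$. For a gap $(N,M)$ of $\mathcal G$ we have $\widetilde N\subsetneq\widetilde M$ and $\widetilde M\ominus\widetilde N=M\ominus N=E$. Since $E\subseteq K_\theta$, the compression of $f(S_\theta)$ to $E$ is $P_EP_{K_\theta}M_f|_E=P_EM_f|_E$. By Corollary~\ref{cor:gapcompact} it is compact and nonzero for some $f$, and Theorem~\ref{thm:criterion} applies.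

Now let $\mathcal G\subseteq B(H^2)$ be weakly closed with $S^*\in\mathcal G$ and $\mathcal G/\operatorname{Rad}\mathcal G$ commutative. The set $\mathcal G^*=\{g^*:g\in\mathcal G\}$ is an algebra containing $S$, and it is weakly closed because $g\mapsto g^*$ is weakly continuous. Taking adjoints reverses products, so it preserves ideals and quasi-regularity; hence $\operatorname{Rad}\mathcal G^*=(\operatorname{Rad}\mathcal G)^*$, which contains every $[c^*,d^*]=[d,c]^*$. So Theorem~\ref{thm:shift} applies to $\mathcal G^*$. The map $M\mapsto M^\perp$ is an inclusion-reversing bijection of the set of all subspaces that carries $\operatorname{Lat}\mathcal G$ onto $\operatorname{Lat}\mathcal G^*$, so it preserves both kinds of maximality for chains.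
\end{proof}

In finite dimensions a triangularizable algebra is commutative modulo its radical because triangular matrices with zero diagonal are nilpotent. The shift is triangular with zero diagonal and is an isometry, and this breaks the converse of Theorem~\ref{thm:shift}.

\begin{example}\label{ex:converse}
Let $\mathcal G$ be the algebra of all operators on $H^2$ that leave every $z^nH^2$, $n\ge0$, invariant, that is, the operators with lower triangular matrices. It is weakly closed and contains $S$. The chain $\{0\}\cup\{z^nH^2:n\ge0\}$ is a maximal chain of subspaces: if $W\ne0$ is comparable with all its members and $n$ is the largest index with $W\subseteq z^nH^2$, then $z^{n+1}H^2\subsetneq W\subseteq z^nH^2$, so $W=z^nH^2$. Thus $\mathcal G$ is triangularizable. Let $D=\operatorname{diag}(d_1,d_2,\dots)=\operatorname{diag}(1,0,1,0,\dots)\in\mathcal G$. Then $[D,S]e_n=(d_{n+1}-d_n)e_{n+1}=\pm e_{n+1}$, so $[D,S]$ is an isometry and is not quasinilpotent. By Lemma~\ref{lem:rad}(c), $[D,S]\notin\operatorname{Rad}\mathcal G$, and $\mathcal G/\operatorname{Rad}\mathcal G$ is not commutative.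
\end{example}

\section{The shift of infinite multiplicity}\label{sec:infinite}

For an operator $A$ on a Hilbert space $Y$, the \emph{infinite ampliation} is $A^{(\infty)}=A\oplus A\oplus\cdots$, that is, $A\otimes1$ on $Y\otimes\ell^2$. The unilateral shift of infinite multiplicity is $S^{(\infty)}$. The counterexample of Section~\ref{sec:counter} can absorb the infinite ampliation of any commutative weakly closed algebra.

\begin{theorem}\label{thm:infinite}
Let $Y\ne0$ be a separable Hilbert space and $\mathcal A\subseteq B(Y)$ a commutative weakly closed algebra. There is a weakly closed algebra $\mathcal G$ on a separable Hilbert space that contains a unitary copy of $\{A^{(\infty)}:A\in\mathcal A\}$, has $\mathcal G/\operatorname{Rad}\mathcal G$ commutative, and is not triangularizable. In particular, Theorem~\ref{thm:shift} fails if $S$ is replaced by the unilateral shift of infinite multiplicity.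
\end{theorem}

We repeat the construction with coefficients $c_w\in B(Y)$. Allowing all of $B(Y)$ keeps the upper left corner transitive on $K\otimes Y$ and makes the radical part an ideal under multiplication by $1\otimes A$. One thing changes. In Lemma~\ref{lem:pi} the coefficients were read off the single vector $ue_\emptyset$, which made $\pi$ weakly continuous. Now they are read off an operator, and we only get continuity for a finer topology.

The \emph{ultraweak topology} on $B(X)$ is defined by the functionals $b\mapsto\sum_i\langle b\xi_i,\eta_i\rangle$ with $\sum_i\|\xi_i\|\|\eta_i\|<\infty$; after rescaling each pair we may assume $\sum_i\|\xi_i\|^2<\infty$ and $\sum_i\|\eta_i\|^2<\infty$. It is finer than the weak topology. Let $Z$ be a separable Hilbert space with orthonormal basis $(\epsilon_j)$. For $\xi=\sum_j\xi_j\otimes\epsilon_j$ and $\eta=\sum_j\eta_j\otimes\epsilon_j$ in $X\otimes Z$,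
\begin{equation}\label{eq:amp}
\langle(b\otimes1)\xi,\eta\rangle=\sum_j\langle b\xi_j,\eta_j\rangle,\qquad\sum_j\|\xi_j\|\|\eta_j\|\le\|\xi\|\|\eta\| .
\end{equation}
Summing \eqref{eq:amp} over a sequence of pairs $(\xi,\eta)$ shows that $b\mapsto b\otimes1_Z$ is ultraweakly continuous. For $Z=\ell^2$ every pair of square-summable sequences occurs in \eqref{eq:amp}, so $b_\alpha\otimes1\to b\otimes1$ weakly if and only if $b_\alpha\to b$ ultraweakly. This is why the lower right corner below carries an extra factor $\ell^2$. Finally, $B(X)\otimes1_Z$ is the commutant of $1\otimes B(Z)$, and commutants are weakly closed.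

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Keep $K$, $A_n$, $T_w$, $\omega_n$, $F$, $L_i$ from Section~\ref{sec:counter}.

\emph{The algebra $\mathcal U_Y$.} For $u\in B(F\otimes Y)$ and words $x,v$ define the block $u_{x,v}\in B(Y)$ by $\langle u_{x,v}h,k\rangle=\langle u(e_v\otimes h),e_x\otimes k\rangle$. Let $\mathcal U_Y$ be the set of $u$ for which there are $c_w\in B(Y)$, $w\neq\emptyset$, with $u_{x,v}=(\omega_{|x|}/\omega_{|v|})c_w$ if $x=wv$, $w\ne\emptyset$, and $u_{x,v}=0$ otherwise. Then $c_w=\omega_{|w|}^{-1}u_{w,\emptyset}$ and $\|c_w\|\le\|u\|/\omega_{|w|}$. The defining conditions are linear equations in at most two matrix entries each, so $\mathcal U_Y$ is weakly closed. In $(uu')_{x,v}=\sum_yu_{x,y}u'_{y,v}$ only the terms with $y=w_2v$, $x=w_1w_2v$ survive, so $\mathcal U_Y$ is an algebra with the product formula of Lemma~\ref{lem:U}. Let $P_n$ now denote the projection onto $F_n\otimes Y$, and let $y=\sum_{|v|=m}e_v\otimes h_v$. Then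
\[
P_{m+n}uy=4^{-nm}\sum_{|v|=m}\ \sum_{|w|=n}e_{wv}\otimes\omega_nc_wh_v .
\]
The inner sums are orthogonal for distinct $v$, and each has the norm of $\sum_{|w|=n}e_w\otimes\omega_nc_wh_v=P_nu(e_\emptyset\otimes h_v)$, which is at most $\|u\|\|h_v\|$. So $\|P_{m+n}uy\|\le4^{-nm}\|u\|\|y\|$. The proof of \eqref{eq:prod} used only this bound and $u(F_m\otimes Y)\subseteq F_{\ge m+1}\otimes Y$. Hence \eqref{eq:prod} holds in $\mathcal U_Y$, and the elements of $\mathcal U_Y$ are quasinilpotent.

\emph{The homomorphism $\pi_Y$.} By Lemma~\ref{lem:sum}, $\pi_Y(u)=\sum_{w\ne\emptyset}T_w\otimes c_w$ converges absolutely in $B(K\otimes Y)$ with $\|\pi_Y(u)\|\le\frac12\|u\|$. Grouping $\sum_{w_1,w_2}T_{w_1w_2}\otimes c_{w_1}c'_{w_2}$ by $w=w_1w_2$ shows that $\pi_Y$ is a homomorphism, and the norm bound applied to $u^k$ shows that $\pi_Y(u)$ is quasinilpotent. Let $\xi,\eta\in K\otimes Y$, let $(\epsilon_j)$ be an orthonormal basis of $K$, and write $(T_w\otimes1)\xi=\sum_j\epsilon_j\otimes\xi_{w,j}$ and $\eta=\sum_j\epsilon_j\otimes\eta_j$. By \eqref{eq:amp},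
\[
\langle\pi_Y(u)\xi,\eta\rangle=\sum_{w,j}\langle c_w\xi_{w,j},\eta_j\rangle=\sum_{w,j}\omega_{|w|}^{-1}\big\langle u(e_\emptyset\otimes\xi_{w,j}),e_w\otimes\eta_j\big\rangle,
\]
and $\sum_{w,j}\omega_{|w|}^{-1}\|\xi_{w,j}\|\|\eta_j\|\le\sum_w\omega_{|w|}^{-1}\|T_w\|\|\xi\|\|\eta\|<\infty$. So $\pi_Y$ is continuous from the ultraweak topology to the weak topology. For $A\in\mathcal A$ the operators $(1_F\otimes A)u$ and $u(1_F\otimes A)$ have blocks $Au_{x,v}$ and $u_{x,v}A$. They lie in $\mathcal U_Y$ with coefficients $Ac_w$ and $c_wA$, and their images under $\pi_Y$ are $(1_K\otimes A)\pi_Y(u)$ and $\pi_Y(u)(1_K\otimes A)$.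

\emph{The algebra $\mathcal G$.} On $K'\oplus F'$, with $K'=K\otimes Y$ and $F'=F\otimes Y\otimes\ell^2$, let $\mathcal G$ be the set of operators
\[
g(A,u,X)=\begin{pmatrix}1_K\otimes A+\pi_Y(u)&X\\0&(1_F\otimes A+u)\otimes1_{\ell^2}\end{pmatrix},\qquad A\in\mathcal A,\ u\in\mathcal U_Y,\ X\in B(F',K').
\]
By the last paragraph, $g(A,u,X)\,g(A',u',X')=g(AA',u'',X'')$ with $u''=(1_F\otimes A)u'+u(1_F\otimes A')+uu'$ and some $X''$, so $\mathcal G$ is an algebra. The operators $g(A,0,0)$ are $A\otimes1$ on $Y\otimes\big(K\oplus(F\otimes\ell^2)\big)$ after reordering the tensor factors, so they form a unitary copy of $\{A^{(\infty)}\}$. Since $u_{\emptyset,\emptyset}=0$, the operator $A$ is the block $(1_F\otimes A+u)_{\emptyset,\emptyset}$; thus $A$ and $u$ are determined by the element of $\mathcal G$.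

\emph{$\mathcal G$ is weakly closed.} Let $g(A_\alpha,u_\alpha,X_\alpha)$ converge weakly, and put $b_\alpha=1_F\otimes A_\alpha+u_\alpha$. The lower left entry of the limit is $0$. The lower right entry has the form $b\otimes1_{\ell^2}$, and $b_\alpha\to b$ ultraweakly. Taking the block at $(\emptyset,\emptyset)$ gives $A_\alpha\to A:=b_{\emptyset,\emptyset}$ ultraweakly, and $A\in\mathcal A$ because $\mathcal A$ is weakly closed. Then $1_F\otimes A_\alpha\to1_F\otimes A$ ultraweakly, so $u_\alpha\to u:=b-1_F\otimes A$ ultraweakly and $u\in\mathcal U_Y$. Therefore $1_K\otimes A_\alpha+\pi_Y(u_\alpha)\to1_K\otimes A+\pi_Y(u)$ weakly, and the limit lies in $\mathcal G$.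

\emph{$\mathcal G/\operatorname{Rad}\mathcal G$ is commutative.} The map $g(A,u,X)\mapsto A$ is a norm-continuous homomorphism onto the commutative algebra $\mathcal A$. Its kernel $\mathcal J$ is a norm-closed ideal that contains all commutators. The elements of $\mathcal J$ are triangular with quasinilpotent diagonal entries $\pi_Y(u)$ and $u\otimes1$, so they are quasinilpotent by the inverse formula in the proof of Theorem~\ref{thm:counter}. By Lemma~\ref{lem:rad}(c), $\mathcal J\subseteq\operatorname{Rad}\mathcal G$.

\emph{$\mathcal G$ is not triangularizable.} By Lemma~\ref{lem:corner} it suffices to show that the upper left entries act transitively on $K\otimes Y$. Let $W$ be invariant under them. For $c\in B(Y)$ the operator $L_i\otimes c$ lies in $\mathcal U_Y$, with $c_i=c$ and all other coefficients $0$, and $\pi_Y(L_i\otimes c)=T_i\otimes c$. Taking linear combinations, $W$ is invariant under $aJ^{(p+1)}\otimes c$ for $a\in A_p$. By Lemma~\ref{lem:tensor}(b), $J^{(p+1)}\otimes1\to1$ strongly (the operators have norm one and converge on elementary tensors), so $W$ is invariant under $a\otimes c$ for all $a\in\bigcup_nA_n$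 and $c\in B(Y)$. This family is closed under adjoints, so $P_W$ commutes with it. Commuting with $1\otimes B(Y)$, $P_W$ has the form $t\otimes1$ with $t\in B(K)$; commuting with $a\otimes1$, $t$ is a scalar by Lemma~\ref{lem:tensor}(a). So $W=0$ or $W=K\otimes Y$.

For the last statement take $Y=H^2$ and $\mathcal A=\{M_f:f\in H^\infty\}$. This algebra is commutative, and it is weakly closed because it is the commutant of $S$. The resulting $\mathcal G$ contains a unitary copy of $S^{(\infty)}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{arveson}
Arveson, Duke Math. J. \textbf{34} (1967).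

\bibitem{hoffman}
Hoffman, \emph{Banach Spaces of Analytic Functions}.

\bibitem{problem}
\emph{On simultaneous triangularization of collections of operators},
\texttt{https://www.math.uh.edu/\textasciitilde hjm/v017n4/0581HADWIN.pdf}.

\end{thebibliography}
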